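# Mixing of a pinned polymer below criticality: contraction of the mean area and coalescence at time $L^2\log L/\pi^2$

## 1. Five paths of length six

Take nonnegative lattice paths with steps $\pm1$ that start at height $0$ and return to $0$ after six steps. The heights at sites $1$ and $5$ are forced to be $1$, so a path is a triple $(\eta_2,\eta_3,\eta_4)$. There are five:
$$(0,1,0),\quad (2,1,0),\quad (0,1,2),\quad (2,1,2),\quad (2,3,2).$$
Fix $\lambda>0$ and give each path the weight $\lambda^{N}$, where $N$ is the number of interior zeros. The weights are $\lambda^2,\lambda,\lambda,1,1$, with sum $Z_6=\lambda^2+2\lambda+2$. If $\lambda$ is large the wall attracts the path. If $\lambda$ is small it repels it.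

Now let the path move. Each of the sites $1,\dots,5$ has a rate-one clock. When the clock of $x$ rings, $\eta_x$ is redrawn from its conditional law given the other heights. Nothing can change unless the two neighbors of $x$ are at the same height $h$. If $h=0$ the new height must be $1$. If $h=1$ it is $0$ with probability $\frac{\lambda}{1+\lambda}$ and $2$ with probability $\frac1{1+\lambda}$. If $h=2$ it is $1$ or $3$ with probability $\frac12$ each.

Run two copies at once, with the same clocks and the same coins. Let the lower one be $\sigma=(2,1,2)$ and the upper one $\tau=(2,3,2)$, and let $A=\frac12\sum_x(\tau_x-\sigma_x)$ be half the area between them, so $A=1$. We compute the drift of $A$.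

- Ring at $3$: both paths have neighbors $2,2$, they use the same coin, they merge, and $A$ becomes $0$.
- Ring at $2$: $\tau$ has neighbors $1,3$ and cannot move. $\sigma$ has neighbors $1,1$ and drops to $0$ with probability $\frac\lambda{1+\lambda}$, which makes $A=2$.
- Ring at $4$: the same as at $2$ by symmetry.
- Rings at $1$ and $5$ do nothing.

So the drift is $-1+\frac{2\lambda}{1+\lambda}=\frac{\lambda-1}{\lambda+1}$. For $\lambda\le1$ the area does not grow on average. For $\lambda>1$ it does: the wall pulls the lower path away from the upper one.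

Next, average the lower path. Let $\sigma$ have the equilibrium law $\mu=\lambda^N/Z_6$ and let $\tau=(2,3,2)$. The equilibrium mean of $\sum_x\sigma_x$ does not move, and the drift of $\sum_x\tau_x$ is $-1$ (only site $3$ can move, from $3$ to $1$, with probability $\frac12$). So the mean area decreases at rate $1$ for every $\lambda$. The bad pair above is outweighed. The lecture makes this averaging effect quantitative, for length $L$ and for all times.

What should we expect for length $L$? At a site where no wall is felt, the mean height follows the discrete heat equation, whose slowest mode on $\{0,\dots,L\}$ decays at rate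
$$\kappa=1-\cos(\pi/L)\approx\frac{\pi^2}{2L^2}.$$
The highest path has area of order $L^2$. A path looking like a random-walk excursion has heights of order $\sqrt L$ and area of order $L^{3/2}$. The starting shape should be invisible once $L^2e^{-\kappa t}\ll L^{3/2}$, that is, just after $t=\frac{1}{2\kappa}\log L\approx\frac{1}{\pi^2}L^2\log L$. This is a heuristic. Does the chain really mix by then, when $1<\lambda<2$ and the wall can drive paths apart?

## 2. The pinning measure, the chain, and three theorems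

**Definition (paths and measure).** Let $L\ge2$ be even and
$$\Omega_L=\{\eta\in\mathbb Z^{L+1}:\eta_0=\eta_L=0,\ |\eta_{x+1}-\eta_x|=1\ (0\le x<L),\ \eta_x\ge0\ (0\le x\le L)\}.$$
With $N(\eta)=\#\{x\in\{1,\dots,L-1\}:\eta_x=0\}$, the polymer pinning measure is $\mu_L^\lambda(\eta)=\lambda^{N(\eta)}/Z_L(\lambda)$, where $Z_L(\lambda)=\sum_{\eta\in\Omega_L}\lambda^{N(\eta)}$.

For example, $Z_2=1$, $Z_4=1+\lambda$, $Z_6=\lambda^2+2\lambda+2$. We use the known asymptotics: as $L\to\infty$ along even $L$,
$$2^{-L}Z_L(\lambda)\sim C(\lambda)\times\begin{cases}L^{-3/2}&\lambda\in[0,2),\\ L^{-1/2}&\lambda=2,\\ e^{LF(\lambda)}&\lambda>2,\end{cases}\tag{1}$$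
with $C(\lambda)>0$ and $F(\lambda)>0$. The regime $\lambda<2$ is the repulsive phase.

**Definition (dynamics).** Each site $x\in\{1,\dots,L-1\}$ has an independent rate-one Poisson clock. At a ring, $\eta_x$ is resampled from $\mu_L^\lambda$ conditioned on the other coordinates. The update acts only at a *corner*, meaning $\eta_{x-1}=\eta_{x+1}=h$, with the rules of Section 1 for $h=0$ and $h=1$, and with new value $h\pm1$ with probability $\frac12$ each for $h\ge2$. The chain is reversible with respect to $\mu:=\mu_L^\lambda$.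

**Definition (mixing time).** With $P_t^\eta$ the law at time $t$ started from $\eta$,
$$T_{\rm mix}^{L,\lambda}(\varepsilon)=\inf\Big\{t\ge0:\max_{\eta\in\Omega_L}\|P_t^\eta-\mu_L^\lambda\|_{\rm TV}\le\varepsilon\Big\}.$$

The problem, from "Cutoff for polymer pinning dynamics in the repulsive phase" (https://github.com/shjyang/shjyang.github.io), is to prove or disprove $T_{\rm mix}^{L,\lambda}(\varepsilon)\le\frac{1+o(1)}{\pi^2}L^2\log L$ for $\lambda\in(1,2)$. The statement is true.

**Theorem A.** Let $\lambda\in(1,2)$. For every $\varepsilon\in(0,1)$, $T^{L,\lambda}_{\rm mix}(\varepsilon)\le\frac{1+o(1)}{\pi^2}L^2\log L$.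

**Theorem B.** For every $\lambda\in(0,2)$ and $\varepsilon\in(0,1)$, $T^{L,\lambda}_{\rm mix}(\varepsilon)=\frac{1+o(1)}{\pi^2}L^2\log L$.

**Theorem C.** For $\lambda=2$ and $\varepsilon\in(0,1)$, $T^{L,2}_{\rm mix}(\varepsilon)\le\frac{4+o(1)}{\pi^2}L^2\log L$.

Here $o(1)\to0$ as $L\to\infty$ along even $L$. The source also quotes, for $\lambda\in(1,2)$, the spectral gap bound $\mathrm{gap}_{L,\lambda}\ge1-\cos(\pi/L)$; it will not be needed.

*Conventions.* $L$ is even and large, and $C$ denotes constants independent of $L$ that may change from line to line. Paths are ordered coordinatewise. Heights at a given site all have the parity of the site. The maximal path is $\wedge$, with $\wedge_x=\min(x,L-x)$, and the minimal path is $\vee=(0,1,0,1,\dots,0)$. Put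
$$c'=\frac{\lambda-1}{\lambda+1},\qquad c'_+=\max(c',0).$$
For even $x$ let $u_x=1\{\eta_x=0\}$, so $u_0=u_L=1$. For even $0<x<L$ let $v_x=1\{\eta_{x-1}=\eta_{x+1}=1\}$; odd sites have height at least $1$, so $v_x=1$ exactly when both neighbors are as low as possible. The functions $u_x$, $v_x$ and $u_{x-1}u_{x+1}$ are decreasing in $\eta$. If $u_x=1$ at an interior $x$ then $v_x=1$. In Section 1, $\sigma=(2,1,2)$ has $v_2=1$ and $u_2=0$, while $\tau=(2,3,2)$ has $v_2=u_2=0$.

## 3. Order: grand coupling, FKG, monotone densities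

**Step 3.1: one probability space for all starting points.** The purpose is a coupling that keeps ordered paths ordered. At each ring at $x$ draw fresh i.i.d. uniforms $(U_h)_{h\in\mathbb Z}$ on $[0,1]$. A path with a corner at $x$ and neighbor height $h$ uses $U_h$. If $h=0$ the new value is $1$. If $h=1$ it is $0$ when $U_1<\frac\lambda{1+\lambda}$ and $2$ otherwise. If $h\ge2$ it is $h-1$ when $U_h<\frac12$ and $h+1$ otherwise. All starting points share the clocks and the uniforms. Note that corners at *different* heights use *independent* uniforms; this matters in Section 9.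

Suppose $\eta\le\eta'$ before a ring at $x$.

- Both have corners at the same $h$: the new values are equal.
- Corners at $h<h'$: by parity $h'\ge h+2$, so the new $\eta_x\le h+1\le h'-1\le$ the new $\eta'_x$.
- $\eta$ has a corner at $h$ and $\eta'$ has neighbors $\{k,k+2\}$: then $k\ge h$, and the new $\eta_x\le h+1\le k+1=\eta'_x$.
- $\eta$ has neighbors $\{k,k+2\}$ and $\eta'$ has a corner at $h'$: then $h'\ge k+2$, and $\eta_x=k+1\le h'-1\le$ the new $\eta'_x$.
- No corner: nothing changes.

So order is preserved and the chain is monotone. Since $P_s^\vee\succeq\delta_\vee$, running both for time $t$ gives $P^\vee_{t+s}\succeq P_t^\vee$. Thus $P_t^\vee$ is stochastically nondecreasing in $t$. Likewise $P_t^\wedge$ is stochastically nonincreasing, and $P_t^\vee\preceq\mu\preceq P_t^\wedge$.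

**Step 3.2: FKG.** The purpose is positive correlation of increasing functions. The coordinatewise maximum of $\eta,\eta'\in\Omega_L$ is again a path: $\eta-\eta'$ takes even values and changes by $0$ or $\pm2$ per step, so it can change sign only by passing through $0$, where the two paths agree. The same holds for the minimum. So $\Omega_L$ is a distributive lattice. The maximum vanishes at $x$ if and only if both paths do, and the minimum if and only if at least one does. Hence
$$N(\max(\eta,\eta'))+N(\min(\eta,\eta'))=N(\eta)+N(\eta').$$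
So $\mu(\max(\eta,\eta'))\,\mu(\min(\eta,\eta'))=\mu(\eta)\mu(\eta')$, and the FKG theorem applies: two increasing (or two decreasing) functions are nonnegatively correlated under $\mu$, and an increasing and a decreasing one are nonpositively correlated. The set $\{\eta_y=0\}$ is a sublattice, so the same holds for $\mu(\cdot\mid\eta_y=0)$.

**Step 3.3: the law at time $t$ has a monotone density.** The purpose is to put the dynamics inside FKG. By reversibility,
$$f_t^\wedge(\eta):=\frac{P_t^\wedge(\eta)}{\mu(\eta)}=\frac{P_t^\eta(\wedge)}{\mu(\wedge)} .$$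
The indicator $1_{\{\wedge\}}$ is an increasing function, because $\wedge$ is the maximum, and the chain is monotone. So $f_t^\wedge$ is increasing. In the same way $f_t^\vee=P_t^\vee/\mu$ is decreasing.

**Step 3.4: generator on heights and contacts.** The purpose is to isolate the effect of the wall. If the neighbors of $x$ are $\{k,k+2\}$, the height is $k+1$, their average, and does not move. At a corner with $h\ge2$ the mean new height is $h$. At a corner with $h=0$ ($x$ odd, $u_{x-1}u_{x+1}=1$) it is $1$, which is $h+1$. At a corner with $h=1$ ($x$ even, $v_x=1$) it is $\frac{2}{1+\lambda}=1-c'$. Hence for $1\le x\le L-1$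
$$\mathcal L\eta_x=\tfrac12(\eta_{x-1}+\eta_{x+1})-\eta_x+1_{\{x\text{ odd}\}}u_{x-1}u_{x+1}-c'1_{\{x\text{ even}\}}v_x,\qquad \mathcal Lu_x=\tfrac{\lambda}{1+\lambda}v_x-u_x\ (x\text{ even}).\tag{2}$$
Taking the $\mu$-mean of the second formula, $\mu(u_x)=\frac{\lambda}{1+\lambda}\mu(v_x)$ for even $0<x<L$.

## 4. Where the pathwise area argument stops

For coupled $\sigma\le\tau$ set $d_x=\tau_x-\sigma_x\in2\mathbb Z_{\ge0}$ and $A=\frac12\sum_xd_x$. Every path has $\eta_1=\eta_{L-1}=1$, so $d_0=d_1=d_{L-1}=d_L=0$, and therefore $\sum_{x=1}^{L-1}\big(\frac12(d_{x-1}+d_{x+1})-d_x\big)=0$. By (2) the drift of $A$ is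
$$b=\tfrac12\Big[-\sum_{x\text{ odd}}\big((u_{x-1}u_{x+1})(\sigma)-(u_{x-1}u_{x+1})(\tau)\big)+c'\sum_{x\text{ even}}\big(v_x(\sigma)-v_x(\tau)\big)\Big].\tag{3}$$
Both differences are nonnegative for $\sigma\le\tau$. For $\lambda\le1$ we have $c'\le0$, hence $b\le0$, and the area is a supermartingale along every coupled pair. The sensible first attempt for $\lambda>1$ is to beat the positive second sum by the negative first one. For the pair of Section 1 this is impossible: $\sigma$ and $\tau$ have exactly the same contacts, so the first sum is zero, while $v_2$ and $v_4$ both differ. The drift is $c'>0$, as we found by hand. What breaks is any attempt to bound the differences of $v_x$ by the differences of $u_x$ for a fixed pair.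

The way out has two parts. First, compare a *law started from an extremal path* with *equilibrium*: for these, monotonicity in time bounds the differences of $v_x$ by those of $u_x$, and FKG with Step 3.3 bounds the differences of $u_{x-1}u_{x+1}$ below by those of $u_{x\pm1}$. Second, return to paths only at the end, when the remaining positive drift is known to be tiny in mean.

## 5. Return probabilities: $Z_n\le4Z_{n-2}$

The FKG step will need a lower bound for the probability that a contact at $y$ is followed by one at $y\pm2$. For $L=6$, $\mu(u_4\mid u_2=1)=\frac{\lambda^2}{\lambda^2+\lambda}=\frac\lambda{1+\lambda}$. In general the answer involves $Z_{n-2}/Z_n$. The asymptotics (1) give $Z_n/Z_{n-2}\to4$ for $\lambda\le2$, but we need an inequality for each $n$.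

**Lemma 1.** For $\lambda\in(0,2]$ and even $n\ge4$, $Z_n\le4Z_{n-2}$. Consequently, for even $y,y'\in[0,L]$ with $|y-y'|=2$ and $0<y<L$,
$$\mu(u_{y'}\mid u_y=1)\ge\lambda/4.\tag{4}$$

**Step 5.1: generating function.** Let $w_0=1$ and $w_j=\lambda4^{-j}Z_{2j}$ for $j\ge1$; here $\lambda Z_{2j}$ counts the endpoint as a contact. There are $\mathrm{Cat}_{i-1}$ excursions of length $2i$ (Catalan numbers), so splitting at the first return gives $w_j=\sum_{i=1}^j\lambda\,\mathrm{Cat}_{i-1}4^{-i}w_{j-i}$ for $j\ge1$. The textbook formula $\sum_{i\ge1}\mathrm{Cat}_{i-1}(z/4)^i=\frac12(1-\sqrt{1-z})$ and $\lambda\le2$ show that $\lambda\sum_i\mathrm{Cat}_{i-1}(z/4)^i<1$ for $z\in[0,1)$. With $\alpha=\lambda/2$ and $c_0=1-\alpha\ge0$ we get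
$$\sum_jw_jz^j=\frac1{1-\alpha(1-\sqrt{1-z})}=\frac1{c_0+\alpha\sqrt{1-z}},\qquad z\in[0,1).$$

**Step 5.2: an integral formula that shows monotonicity.** We write the right side as a mixture of geometric series. For $s>0$ with $\alpha^2s\ne c_0^2$, clearing denominators checks that
$$\frac{y^2}{(c_0^2+\alpha^2y^2)(s+y^2)}=\frac1{\alpha^2s-c_0^2}\Big[\frac s{s+y^2}-\frac{c_0^2}{c_0^2+\alpha^2y^2}\Big].$$
We have $\int_0^\infty\frac{s\,dy}{s+y^2}=\frac{\pi\sqrt s}2$ and $\int_0^\infty\frac{c_0^2\,dy}{c_0^2+\alpha^2y^2}=\frac{\pi c_0}{2\alpha}$ (which is $0$ if $c_0=0$). Substituting $u=y^2$,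
$$\frac1\pi\int_0^\infty\frac{\alpha\sqrt u\,du}{(c_0^2+\alpha^2u)(s+u)}=\frac{2\alpha}\pi\cdot\frac\pi2\cdot\frac{\sqrt s-c_0/\alpha}{\alpha^2s-c_0^2}=\frac{\alpha\sqrt s-c_0}{(\alpha\sqrt s-c_0)(\alpha\sqrt s+c_0)}=\frac1{c_0+\alpha\sqrt s}.$$
Both ends are continuous in $s>0$, so the identity holds for all $s>0$. Put $s=1-z$ and expand $\frac1{1+u-z}=\sum_jz^j(1+u)^{-j-1}$, all terms being nonnegative. Comparing coefficients,
$$w_j=\frac1\pi\int_0^\infty\frac{\alpha\sqrt u}{c_0^2+\alpha^2u}(1+u)^{-j-1}\,du ,$$
which is nonincreasing in $j$. For $n=2j\ge4$, the inequality $w_j\le w_{j-1}$ is $Z_n\le4Z_{n-2}$.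

**Step 5.3: the conditional probability.** If $y'\in\{0,L\}$, the left side of (4) is $1\ge\lambda/4$. Otherwise let $n$ be the length of the part of $[0,L]$ on the side of $y$ that contains $y'$; then $n\ge4$. Given $u_y=1$, the two sides of $y$ are independent pinned paths, so the probability is $\lambda Z_2Z_{n-2}/Z_n=\lambda Z_{n-2}/Z_n\ge\lambda/4$. $\square$

*Check.* At $\lambda=2$, $w_j=\binom{2j}j4^{-j}$, which is indeed decreasing: its generating function is $(1-z)^{-1/2}$. For $\lambda>2$ the lemma must fail for some $n$, since by (1) $2^{-n}Z_n$ grows exponentially.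

## 6. The mean area obeys the heat equation up to favorable wall terms

Here $\lambda\in(0,2]$. We treat two cases in parallel:

- case $(\vee)$: $\Delta_t(f)=P_t^\vee(f)-\mu(f)$ and $m_x(t)=\mu(\eta_x)-P_t^\vee(\eta_x)$;
- case $(\wedge)$: $\Delta_t(f)=\mu(f)-P_t^\wedge(f)$ and $m_x(t)=P_t^\wedge(\eta_x)-\mu(\eta_x)$.

In both cases $m_x\ge0$, $\Delta_t(f)\ge0$ for decreasing $f$, and $m_0=m_1=m_{L-1}=m_L=0$. By (2) and $\mu(\mathcal L\eta_x)=0$, in both cases
$$m_x'=\tfrac12(m_{x-1}+m_{x+1})-m_x-1_{\{x\text{ odd}\}}\Delta_t(u_{x-1}u_{x+1})+c'1_{\{x\text{ even}\}}\Delta_t(v_x).\tag{5}$$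

**Step 6.1: differences of $v$ are controlled by differences of $u$.** This is the inequality that fails pair by pair. Since $u_x$ is decreasing, Step 3.1 shows that $P_t^\vee(u_x)$ is nonincreasing and $P_t^\wedge(u_x)$ is nondecreasing in $t$. So in both cases *$\Delta_t(u_x)$ is nonincreasing in $t$*. By (2), $\frac d{dt}\Delta_t(u_x)=\frac\lambda{1+\lambda}\Delta_t(v_x)-\Delta_t(u_x)$ in both cases. This is $\le0$, that is,
$$\Delta_t(v_x)\le\tfrac{1+\lambda}\lambda\Delta_t(u_x).\tag{6}$$
For example, with $L=6$, $t=0$, case $(\wedge)$: $\Delta_0(v_2)=\mu(v_2)=(1+\lambda)^2/Z_6$ and $\Delta_0(u_2)=\lambda(1+\lambda)/Z_6$, so equality holds.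

**Step 6.2: double contacts are controlled from below.** The purpose is to make the good term in (5) comparable with the bad one. We claim that for odd $x$
$$\Delta_t(u_{x-1}u_{x+1})\ge\tfrac\lambda8\big(\Delta_t(u_{x-1})+\Delta_t(u_{x+1})\big).\tag{7}$$
Let $\{y,y'\}=\{x-1,x+1\}$ with $0<y<L$. In case $(\vee)$, $f_t^\vee$ and $u_{y'}$ are both decreasing, so FKG under $\mu(\cdot\mid u_y=1)$ gives
$$P_t^\vee(u_yu_{y'})=\mu(u_y)\,\mu(u_{y'}f_t^\vee\mid u_y=1)\ge\mu(u_y)\,\mu(u_{y'}\mid u_y=1)\,\mu(f_t^\vee\mid u_y=1)=\mu(u_{y'}\mid u_y=1)\,P_t^\vee(u_y).$$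
In case $(\wedge)$ the density is increasing and the inequality is reversed. Subtract the identity $\mu(u_yu_{y'})=\mu(u_{y'}\mid u_y=1)\mu(u_y)$ in the order that fits the case. In both cases, by (4),
$$\Delta_t(u_yu_{y'})\ge\mu(u_{y'}\mid u_y=1)\,\Delta_t(u_y)\ge\tfrac\lambda4\Delta_t(u_y).$$
If $y\in\{0,L\}$ then $u_y\equiv1$, so $\Delta_t(u_y)=0\le\Delta_t(u_yu_{y'})$. Averaging over the two choices of $y$ gives (7).

**Step 6.3: weighted areas.** The purpose is one differential inequality from which every decay estimate follows. For $g\ge0$ on $\{0,\dots,L\}$ let $D_g(t)=\sum_{x=1}^{L-1}g_xm_x(t)$. Sum (5) by parts; no boundary terms remain because $m_0=m_1=m_{L-1}=m_L=0$: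
$$D_g'=\sum_{x=1}^{L-1}m_x\Big(\frac{g_{x-1}+g_{x+1}}2-g_x\Big)-\sum_{x\text{ odd}}g_x\Delta_t(u_{x-1}u_{x+1})+c'\sum_{x\text{ even}}g_x\Delta_t(v_x),\tag{8}$$
the last sum over even $0<x<L$. If $\lambda\in(1,2]$, then (6), (7) and $c'\frac{1+\lambda}\lambda=\frac{\lambda-1}\lambda$ bound the last two sums together by
$$\sum_{0<y<L,\ y\text{ even}}\Delta_t(u_y)\Big[\frac{\lambda-1}\lambda g_y-\frac\lambda8(g_{y-1}+g_{y+1})\Big];\tag{9}$$
terms with $y\in\{0,L\}$ drop out since $\Delta_t(u_0)=\Delta_t(u_L)=0$. If $\lambda\le1$ they are $\le0$, since $c'\le0$.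

**Step 6.4: unweighted area.** With $g\equiv1$ the first sum in (8) vanishes, so for $\lambda\in(1,2)$
$$D_1'\le-\theta\sum_{y}\Delta_t(u_y),\qquad\theta=\frac\lambda4-\frac{\lambda-1}\lambda=\frac{(2-\lambda)^2}{4\lambda}>0,\tag{10}$$
with $y$ over even $0<y<L$. The number $\theta$ is the slack between the gain $\lambda/4$ from FKG and the loss $(\lambda-1)/\lambda$ from the wall. It vanishes exactly at $\lambda=2$.

**Step 6.5: exponential decay for $\lambda<2$.** We want the decay rate $\kappa$ up to a factor close to $1$, with a weight bounded below. Let $\beta>0$, $\omega=\frac\pi{(1+2\beta)L}$ and $g_x=\sin(\omega(x+\beta L))$. For $x\in[0,L]$ the argument of the sine runs from $\frac{\pi\beta}{1+2\beta}$ to $\pi-\frac{\pi\beta}{1+2\beta}$, so $g_x\ge g_{\min}:=\sin\frac{\pi\beta}{1+2\beta}>0$. Moreover $\frac{g_{x-1}+g_{x+1}}2=g_x\cos\omega$. The bracket in (9) equals $g_y\big[\frac{\lambda-1}\lambda-\frac\lambda4\cos\omega\big]$, which is $\le0$ for $L\ge L_0(\lambda,\beta)$ because $\theta>0$ and $\cos\omega\to1$.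 (For $\lambda\le1$ no condition is needed.) So $D_g'\le-(1-\cos\omega)D_g$. Since $D_g(0)\le\sum_xm_x(0)\le L^2$,
$$D_1(t)\le g_{\min}^{-1}L^2e^{-(1-\cos\omega)t}.\tag{11}$$

## 7. What Markov's inequality gives, and the critical case

Let $\lambda<2$. The variable $\frac12\sum_x(\eta_t^\wedge(x)-\eta_t^\vee(x))$ is a nonnegative integer, and its mean is half the sum of $D_1(t)$ over the two cases. So (11) gives
$$P(\eta^\vee_t\ne\eta^\wedge_t)\le g_{\min}^{-1}L^2e^{-(1-\cos\omega)t}.$$
To make this small we need $(1-\cos\omega)t$ above $2\log L$, that is, $t\approx\frac4{\pi^2}L^2\log L$. This is four times too long: at time $\frac1{\pi^2}L^2\log L$ the mean area is still about $L^{3/2}$, far from $1$. Getting from $L^{3/2}$ to $0$ in a time $o(L^2\log L)$ is the subject of Sections 8 and 9. At $\lambda=2$ the slack $\theta$ is zero, and even (11) is not available as proved, since $\frac12-\frac12\cos\omega>0$. A correction of the area repairs this.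

**Proof of Theorem C.** Let $\lambda=2$, so $\frac{\lambda-1}\lambda=\frac\lambda4=\frac12$ and $c'=\frac13$. Take $g,\omega,\beta$ as in Step 6.5. In either case put
$$\tilde D(t)=\sum_xg_xm_x(t)-\frac12\sum_{y}g_y\Delta_t(u_y),\qquad y\text{ even},\ 0<y<L.$$
The correction is chosen to cancel the $v$-terms. Indeed $\frac d{dt}\Delta_t(u_y)=\frac23\Delta_t(v_y)-\Delta_t(u_y)$, and $\frac12\cdot\frac23=\frac13=c'$. So (8) and (7) (which hold at $\lambda=2$) give
$$\tilde D'\le-(1-\cos\omega)\sum_xg_xm_x+\Big(\frac12-\frac12\cos\omega\Big)\sum_yg_y\Delta_t(u_y)=-(1-\cos\omega)\tilde D .$$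
Next we compare $\tilde D$ with $D_g$. In the grand coupling let $\xi_0\sim\mu$, and let $(\sigma,\tau)$ be $(\eta^\vee,\xi)$ in case $(\vee)$ and $(\xi,\eta^\wedge)$ in case $(\wedge)$. For even $x$ heights are even, so
$$m_x=E[\tau_x-\sigma_x]\ge2P(\sigma_x=0<\tau_x)=2\Delta_t(u_x).$$
Hence $\frac12\sum_yg_y\Delta_t(u_y)\le\frac14\sum_xg_xm_x$, so $\tilde D\ge\frac34\sum_xg_xm_x$. Also $\tilde D(0)\le D_g(0)\le L^2$. Summing the two cases,
$$P(\eta_t^\vee\ne\eta_t^\wedge)\le\tfrac12\sum_xE[\eta_t^\wedge(x)-\eta_t^\vee(x)]\le C_\beta L^2e^{-(1-\cos\omega)t}.$$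
For $t=(1+\delta)(1+2\beta)^2\frac4{\pi^2}L^2\log L$ the exponent is $-(2+2\delta)\log L+o(1)$, so the bound tends to $0$ for all $\beta,\delta>0$. In the grand coupling the path started from any $\eta$, and $\xi_t\sim\mu$, both lie between $\eta^\vee_t$ and $\eta^\wedge_t$. So $\max_\eta\|P_t^\eta-\mu\|_{\rm TV}\le P(\eta_t^\vee\neq\eta_t^\wedge)\to0$. Let $\beta,\delta\to0$. $\blacksquare$

## 8. The state of the system after time $t_0$

From here to the end of Section 9, $\lambda\in(0,2)$. Fix $\delta\in(0,1)$ and put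
$$t_0=(1+\delta)\frac{L^2\log L}{\pi^2},\qquad t_1=t_0+L^2,\qquad c=\delta/4 .$$

**Step 8.1: the mean area is a power below $L^{3/2}$.** Choose $\beta=\beta(\delta)>0$ with $(1+\delta)/(1+2\beta)^2=1+\delta/2$. Since $1-\cos\omega\ge\frac{\omega^2}2(1-\frac{\omega^2}{12})$, we have $(1-\cos\omega)t_0\ge(\frac12+\frac\delta4)\log L-o(1)$. So (11) gives, in both cases,
$$D_1(t)\le CL^{3/2-c}\qquad(t\ge t_0).\tag{12}$$

**Step 8.2: the wall produces very little positive drift.** Here $\lambda\in(1,2)$. The purpose is to bound $\sum_x\Delta_t(v_x)$, the mean of the bad term in (3), up to the factor $c'/2$. Integrating (10), $\int_{t_0}^\infty\sum_y\Delta_s(u_y)\,ds\le D_1(t_0)/\theta$. Each $\Delta_s(u_y)$ is nonincreasing in $s$ by Step 6.1, so for $t\ge t_1$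
$$L^2\sum_y\Delta_t(u_y)\le\int_{t-L^2}^t\sum_y\Delta_s(u_y)\,ds\le D_1(t_0)/\theta .$$
With (6) and (12),
$$\sum_{x\text{ even}}\Delta_t(v_x)\le CL^{-1/2-c}\qquad(t\ge t_1).\tag{13}$$

The exponent is what we need, as a heuristic count of scales shows. Suppose the area $A$ fluctuates with quadratic variation rate about $A/\sqrt L$. Then bringing it from $a$ to well below $a$ takes time about $a^2/(a/\sqrt L)=a\sqrt L$. For $a\le L^{3/2}$ this is at most $L^2$. During that time the drift adds $a\sqrt L$ times its rate, which is negligible against $a$ exactly when the rate is $\ll L^{-1/2}$. It remains to prove that $A$ fluctuates this much. That needs many corners and moderate heights.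

Let $\eta_t^\vee,\xi_t,\eta_t^\wedge$ be the processes of the grand coupling started from $\vee$, from $\xi_0\sim\mu$ (independent of clocks and uniforms), and from $\wedge$. So $\eta_t^\vee\le\xi_t\le\eta_t^\wedge$ and $\xi_t\sim\mu$.

**Definition (good corner).** A site $x\in\{1,\dots,L-1\}$ is a *good corner* of $\eta$ if $\eta_{x-1}=\eta_{x+1}\ge1$. At a good corner the update is genuinely random. For the path $0,1,2,1,0,1,0$ the good corners are $2$ and $4$; site $5$ is a corner that is not good; the sites $1$ and $3$ are not corners. Let $k=\lceil20\log_2L\rceil$, and let $\mathcal G$ be the set of $\eta\in\Omega_L$ such that any $k$ consecutive sites of $\{1,\dots,L-1\}$ contain a good corner.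

**Step 8.3: a block without good corners is a straight slope.** Let $J\subset\{1,\dots,L-1\}$ consist of $k\ge2$ consecutive sites and contain no good corner. Then $J$ contains no corner. Indeed, a corner $x\in J$ that is not good has $\eta_{x\pm1}=0$. One of $x\pm1$ lies in $J$; it is in $\{1,\dots,L-1\}$ and has height $0$, so both its neighbors have height $1$ and it is a good corner, a contradiction. Hence all $k+1$ steps touching $J$ go in the same direction.

**Step 8.4: $\mu(\mathcal G^c)\le L^{-10}$ for large $L$.** We compare with simple random walk. By (1), $\frac{d\mu^\lambda}{d\mu^2}=(\lambda/2)^N\frac{Z_L(2)}{Z_L(\lambda)}\le CL$. The measure $\mu^2$ (that is, $\lambda=2$) is the law of $|S|$ for a uniform simple random walk bridge $S$ of length $L$, since a path with $N$ interior zeros has $N+1$ excursions and $2^{N+1}$ sign choices. If $|S|$ is strictly monotone on a stretch, $S$ vanishes at most at one end of it, so all steps of $S$ there are equal. For a given stretch of $k+1$ steps this has probability at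 most
$$2\cdot2^{L-k-1}\Big/\binom L{L/2}\le C\sqrt L\,2^{-k}\le C\sqrt L\,L^{-20}.$$
There are at most $L$ stretches, so $\mu(\mathcal G^c)\le L\cdot CL\cdot C\sqrt L\,L^{-20}\le L^{-10}$.

**Step 8.5: with probability $1-o(1)$, $\xi_t\in\mathcal G$ for all $t\in[t_1,t_1+L^2]$.** At time $t_1$ the failure probability is at most $L^{-10}$. Condition on all ring times and ring sites after $t_1$. Given these, $\xi_{t_1}\sim\mu$ and the uniforms are independent of everything else. A heat-bath update at a prescribed site preserves $\mu$, so after each ring the conditional law of $\xi$ is $\mu$. The expected number of rings in $(t_1,t_1+L^2]$ after which $\xi\notin\mathcal G$ is therefore at most $L\cdot L^2\cdot\mu(\mathcal G^c)\le L^{-7}$. Since $\xi$ changes only at rings, the claim follows.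

**Step 8.6: the top path is low.** *Let $H=5\sqrt L\log L$. With probability $1-o(1)$, $\max_x\eta_t^\wedge(x)\le H$ for all $t\in[t_0,t_0+4L^2]$.* The plan is to dominate $\eta^\wedge$ by a process that has no wall, for which the heat equation is exact.

*The dominating process.* Let $h_0=2\lceil\sqrt L\log L\rceil$. Let $\psi_t$ be the corner-flip dynamics without wall on $\pm1$-step paths with $\psi(0)=\psi(L)=h_0$, started from $h_0+\wedge$. It uses the same clocks; at a corner with neighbor height $h\in\mathbb Z$ the new value is $h-1$ if $U_h<\frac12$ and $h+1$ otherwise. As long as $\min\psi\ge2$, the order $\eta^\wedge\le\psi$ is preserved. Parities agree since $h_0$ is even, and the verification of Step 3.1 applies except when both paths have corners at the same height $h$. Then $h\ge2$, and both follow the same rule.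

*Representation.* Let $\varphi=\psi-h_0$, which vanishes at $0$ and $L$. The mean of an update is always the average of the neighbors, so the drift of $\varphi(y)$ is exactly $\frac12(\varphi(y-1)+\varphi(y+1))-\varphi(y)$. Let $q_t(x,y)$ be the symmetric heat kernel on $\{1,\dots,L-1\}$ generated by $f\mapsto\frac12(f_{x-1}+f_{x+1})-f_x$ with Dirichlet conditions. For fixed $T,x$ the process
$$Y_s=\sum_yq_{T-s}(x,y)\varphi_s(y)-\sum_yq_T(x,y)\wedge_y,\qquad0\le s\le T,$$
is a martingale with $Y_0=0$, because the time derivative of the kernel cancels the drift of $\varphi$. At $s=T$ it gives $\varphi_T(x)=\sum_yq_T(x,y)\wedge_y+Y_T$. By concavity of the sine, $\wedge_y\le\frac L2\sin\frac{\pi y}L$, and the sine is an eigenfunction with decay rate $\kappa$. So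
$$0\le\sum_yq_T(x,y)\wedge_y\le\tfrac L2e^{-\kappa T}.$$

*Exponential moment.* A jump of $\varphi(y)$ has size $\pm2$ and occurs at rate at most $\frac12$, so $Y$ has jumps $j$ with $|j|=2q_{T-s}(x,y)\le2$. Since $a\mapsto(e^a-1-a)/a^2$ is increasing, for $0<r\le\frac12$ and $|j|\le2$
$$e^{rj}-1-rj\le\tfrac{j^2}4(e^{2r}-1-2r)\le r^2j^2,$$
the last step because $e^a-1-a\le a^2$ for $0\le a\le1$. As $Y$ is a martingale, the drift of $e^{rY_s}$ is $e^{rY_s}$ times the sum, over possible jumps, of rate times $e^{rj}-1-rj$. Hence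
$$\frac d{ds}E\,e^{rY_s}\le2r^2\sum_yq_{T-s}(x,y)^2\,E\,e^{rY_s}=2r^2q_{2(T-s)}(x,x)\,E\,e^{rY_s}.$$
Now $2\int_0^Tq_{2s}(x,x)\,ds\le\int_0^\infty q_s(x,x)\,ds=\frac{2x(L-x)}L\le\frac L2$. (The walk from $x$ leaves and hits $\{0,L\}$ before returning with probability $\frac12\big(\frac1x+\frac1{L-x}\big)=\frac L{2x(L-x)}$, and each visit lasts mean time $1$.) So $E\,e^{rY_T}\le e^{r^2L/2}$, and the same bound holds for $-Y$. With $z=\sqrt L\log L$ and $r=z/L$, which is $\le\frac12$ for large $L$,
$$P(|Y_T|\ge z)\le2e^{-rz+r^2L/2}=2e^{-\frac12\log^2L}.$$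

*Union bound.* With probability $1-o(1)$: (i) $|Y_T|<\sqrt L\log L$ for all $x$ and all integers $0\le T\le L^3$; (ii) no site rings more than $\log^2L$ times in any interval $[n,n+1]$ with integer $n\le L^3$. For (ii), a Poisson variable of mean $1$ is at least $m$ with probability at most $1/m!$, which for $m\ge\log^2L$ is smaller than any power of $L$. On this event, for every $t\le t_0+4L^2$, comparing with $n=\lfloor t\rfloor$ gives
$$\min\psi_t\ge h_0-\sqrt L\log L-2\log^2L\ge2,$$
so $\eta_t^\wedge\le\psi_t$. For $t\ge t_0$ we have $n\ge t_0-1$, and $\kappa t_0\sim\frac{1+\delta}2\log L$ gives $\frac L2e^{-\kappa n}\le\sqrt L$ for large $L$. So $\psi_t\le h_0+\sqrt L+\sqrt L\log L+2\log^2L\le H$. $\square$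

## 9. Coalescence in time $O(L^2)$: proof of Theorem A

Let $(\sigma,\tau)$ be $(\eta^\vee,\xi)$ or $(\xi,\eta^\wedge)$, and let $d_x$, $A_t=\frac12\sum_xd_x(t)\in\mathbb Z_{\ge0}$ be as in Section 4. Then $E[A_t]=\frac12D_1(t)$ in the corresponding case of Section 6, and $0$ is absorbing for $A$. The triple $(\eta^\vee,\xi,\eta^\wedge)$ is a Markov chain on a finite state space; stopping times refer to its filtration $(\mathcal F_t)$. Dynkin's formula and optional stopping are used only for functions of this chain and bounded stopping times.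

**Step 9.1: drift of $A$.** By (3), since all the differences there are nonnegative,
$$b\le\tfrac{c'_+}2V_t,\qquad V_t=\sum_{x\text{ even}}\big(v_x(\sigma_t)-v_x(\tau_t)\big)\ge0.\tag{14}$$
For $\lambda>1$ and $t\ge t_1$, $E[V_t]=\sum_x\Delta_t(v_x)\le CL^{-1/2-c}$ by (13).

**Step 9.2: fluctuation of $A$ at one site.** At a ring each of $\sigma_x,\tau_x$ changes by at most $2$, so $|\Delta A|\le2$ for a jump $\Delta A$ of $A$. Let
$$\Gamma=\sum_xE[(\Delta A)^2\mid\text{ring at }x],\qquad p=\frac{\min(1,\lambda)}{1+\lambda}\le\frac12 .$$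

**Definition (active site).** A site $x$ is *active* if $d_x>0$ and $x$ is a good corner of $\sigma$ or of $\tau$. In the pair of Section 1 the only active site is $3$.

*A ring at an active site gives $|\Delta A|\ge1$ with probability at least $p$.* Let $\rho\in\{\sigma,\tau\}$ have neighbor heights $(h,h)$, $h\ge1$, and let $\rho'$ be the other path. If $\rho'$ has the same neighbor heights, the new values coincide and $\Delta A=-d_x/2\le-1$. Otherwise the new $\rho'_x$ is either unchanged, or deterministic, or a function of some $U_{h'}$ with $h'\ne h$; so it is independent of $U_h$. The new $\rho_x$ takes two values, each with probability at least $p$. Given the new $\rho'_x$, at most one of them gives $\Delta A=0$. Since $A$ is an integer, the claim follows.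

**Step 9.3: there are many active sites.** Let $\{x:\ell_1<x<\ell_2\}$ be a maximal run of sites with $d_x>0$, of cardinality $\ell$. Since $d_{\ell_1}=d_{\ell_2}=0$, $\tau$ steps up from $\ell_1$ and down into $\ell_2$. So $\tau$ has a local maximum at some $x$ in the run, with neighbors at a height $h$. If $h=0$, then $\sigma_{x\pm1}=0$ and $\sigma_x=1=\tau_x$, contradicting $d_x>0$. So $h\ge1$ and $x$ is active: each run has at least one active site. If $\xi_t\in\mathcal G$, the run contains $\lfloor\ell/k\rfloor$ disjoint blocks of $k$ consecutive sites, each with a good corner of $\xi\in\{\sigma,\tau\}$, which is active. So the run has at least $\max(1,\lfloor\ell/k\rfloor)\ge\ell/(2k)$ active sites. If also $\max\eta_t^\wedge\le H$, then $d_x\le H$ and $\#\{x:d_x>0\}\ge2A_t/H$. Altogether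
$$\Gamma\ge\frac{pA_t}{kH}\qquad\text{whenever }\xi_t\in\mathcal G\text{ and }\max\eta_t^\wedge\le H.\tag{15}$$

**Step 9.4: the stages.** We shrink $A$ by the factor $L^{-\gamma}$ per stage, in a bounded number of stages. Let $\gamma=c/10$ and
$$a_i=L^{3/2-c+\gamma-i\gamma},\quad T_i=a_iL^{1/2+4\gamma},\quad s_0=t_1,\quad s_{i+1}=s_i+T_i .$$
Let $I\ge0$ be the smallest integer with $a_{I+1}<1$. It does not depend on $L$, and $a_i\ge1$ for $i\le I$. For large $L$, $\sum_{i\le I}T_i\le2T_0=2L^{2-c+5\gamma}=2L^{2-c/2}\le L^2$, so $s_{I+1}\le t_1+L^2$. Let $\vartheta$ be the first $t\ge t_1$ at which the condition in (15) fails. By Steps 8.5 and 8.6, $P(\vartheta\le t_1+L^2)=o(1)$. By (12) and Markov, $P(A_{s_0}>a_0)\le CL^{-\gamma}$.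

**Claim.** For $0\le i\le I$: $P\big(A_{s_i}\le a_i,\ A_{s_{i+1}}>a_{i+1},\ \vartheta>t_1+L^2\big)\to0$.

**Step 9.5: set-up for the Claim.** Let $E_i=\{A_{s_i}\le a_i,\ \vartheta>s_i\}\in\mathcal F_{s_i}$, $b_i=a_iL^{-3\gamma/2}$, $R_i=a_iL^{\gamma/2}$, and
$$\zeta_i=\tfrac{c'_+}2E\int_{s_i}^{s_{i+1}}V_t\,dt\le CT_iL^{-1/2-c}=Ca_iL^{4\gamma-10\gamma}=Ca_iL^{-6\gamma}.$$
On $E_i$ let $S$ be the minimum of $s_{i+1}$, $\vartheta$ and $\inf\{t\ge s_i:A_t\le b_i\text{ or }A_t\ge R_i\}$; off $E_i$ put $S=s_i$. Then $s_i\le S\le s_{i+1}$. By (14), $A_t-\frac{c'_+}2\int_{s_i}^tV_s\,ds$, $t\ge s_i$, is a supermartingale.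

**Step 9.6: $A$ rarely grows to $R_i$.** Optional stopping and $V\ge0$ give $E[1_{E_i}A_S]\le a_i+\zeta_i$, so for large $L$
$$P(E_i,\ A_S\ge R_i)\le\frac{a_i+\zeta_i}{R_i}\le2L^{-\gamma/2}.$$

**Step 9.7: $A$ rarely stays between $b_i$ and $R_i$.** The function $Q(A)=(R_i+2-A)^2$ turns quadratic variation into drift. On $E_i$ we have $A_t<R_i$ for $s_i\le t<S$. Also $A_{s_i}\le a_i<R_i$, and jumps are at most $2$, so $A_S<R_i+2$. Hence $0\le R_i+2-A_t\le R_i+2$ for $s_i\le t\le S$. The generator applied to $Q(A)$ equals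
$$-2(R_i+2-A)\,b+\Gamma\ge-(R_i+2)c'_+V_t+\Gamma\qquad(t<S).$$
By Dynkin's formula and $0\le Q(A_S)\le(R_i+2)^2$,
$$E\Big[1_{E_i}\int_{s_i}^S\Gamma\,dt\Big]\le(R_i+2)^2+2(R_i+2)\zeta_i\le2(R_i+2)^2\le18R_i^2$$
for large $L$, using $\zeta_i\le R_i/2$ and $R_i\ge1$. For $s_i\le t<S$ on $E_i$ we have $t<\vartheta$ and $A_t>b_i$, so $\Gamma\ge pb_i/(kH)$ by (15). On the event below, $S=s_{i+1}$, so the integral is at least $T_ipb_i/(kH)$. By Markov,
$$P\big(E_i,\ \vartheta>s_{i+1},\ b_i<A_t<R_i\ \forall t\in[s_i,s_{i+1})\big)\le\frac{18R_i^2kH}{pT_ib_i}\le CL^{-3\gamma/2}\log^2L\to0,$$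
because $R_i^2/(T_ib_i)=L^{\gamma-1/2-4\gamma+3\gamma/2}=L^{-1/2-3\gamma/2}$ and $kH\le C\sqrt L\log^2L$.

**Step 9.8: once low, $A$ stays low.** Let $B=E_i\cap\{S<s_{i+1},\ A_S\le b_i\}\in\mathcal F_S$. On $B$ let $S'$ be the minimum of $s_{i+1}$ and $\inf\{t\ge S:A_t>a_{i+1}\}$; off $B$ put $S'=S$. Optional stopping gives $E[1_BA_{S'}]\le b_i+\zeta_i$, so
$$P\Big(B,\ \sup_{[S,s_{i+1}]}A>a_{i+1}\Big)\le\frac{b_i+\zeta_i}{a_{i+1}}\le L^{-\gamma/2}+CL^{-5\gamma}\to0 .$$

**Step 9.9: the Claim and the theorem.** On the event in the Claim, $\vartheta>t_1+L^2\ge s_{i+1}$, so $E_i$ holds and $S\ne\vartheta$. If $S<s_{i+1}$, then either $A_S\ge R_i$ (the event of Step 9.6), or $A_S\le b_i$ and $A_{s_{i+1}}>a_{i+1}$ (the event of Step 9.8). If $S=s_{i+1}$, then $b_i<A_t<R_i$ on $[s_i,s_{i+1})$ (the event of Step 9.7). This proves the Claim.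

Summing over the boundedly many stages, with probability $1-o(1)$ we have $A_{s_{I+1}}\le a_{I+1}<1$, hence $A_{s_{I+1}}=0$, and $s_{I+1}\le t_1+L^2=t_0+2L^2=:t_2$. This holds for both pairs $(\sigma,\tau)$, so $P(\eta_{t_2}^\vee=\xi_{t_2}=\eta_{t_2}^\wedge)\to1$. The process of the grand coupling started from any $\eta\in\Omega_L$ stays between $\eta_t^\vee$ and $\eta_t^\wedge$, and $\xi_{t_2}\sim\mu$. So
$$\max_\eta\|P_{t_2}^\eta-\mu\|_{\rm TV}\le1-P(\eta_{t_2}^\vee=\xi_{t_2}=\eta_{t_2}^\wedge)\to0 .$$
For large $L$, $t_2\le(1+2\delta)\frac{L^2\log L}{\pi^2}$. As $\delta\in(0,1)$ is arbitrary, Theorem A is proved. $\blacksquare$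

*The range $\lambda\in(0,1]$.* The same proof works with $c'_+=0$ and $\zeta_i=0$: the area is then a supermartingale, (13) is not needed, and (12) and Steps 8.3–8.6 were proved for all $\lambda\in(0,2)$. This gives the upper bound in Theorem B.

## 10. The lower bound: the first Fourier mode started from the top

Let $\lambda\in(0,2)$, $\delta\in(0,1)$, $g_x=\sin(\pi x/L)$ and $\Phi(\eta)=\sum_xg_x\eta_x$. We show that slightly before $\frac1{\pi^2}L^2\log L$ the statistic $\Phi$ still separates $P_t^\wedge$ from $\mu$. Summing (2) by parts (here $g$ and $\eta$ vanish at $0$ and $L$),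
$$\mathcal L\Phi=-\kappa\Phi+\sum_{x\text{ odd}}g_xu_{x-1}u_{x+1}-c'\sum_{x\text{ even}}g_xv_x.\tag{16}$$

**Step 10.1: the wall terms are small at equilibrium.** For even $0<x<L$, (1) gives
$$\mu(u_x)=\frac{\lambda Z_xZ_{L-x}}{Z_L}\le C\min(x,L-x)^{-3/2},$$
since the larger of $x,L-x$ is at least $L/2$. We use $\mu(v_x)=\frac{1+\lambda}\lambda\mu(u_x)$. For odd $x$, $u_{x-1}u_{x+1}\le u_y$ for an interior $y\in\{x-1,x+1\}$, and then $\min(x,L-x)\le2\min(y,L-y)$. Together with $g_x\le\pi\min(x,L-x)/L$,
$$\sum_{x\text{ even}}g_x\mu(v_x)+\sum_{x\text{ odd}}g_x\mu(u_{x-1}u_{x+1})\le\frac CL\sum_{1\le x\le L}x^{-1/2}\le CL^{-1/2}.$$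

**Step 10.2: equilibrium size of $\Phi$.** Taking the $\mu$-mean of (16), where $\mu(\mathcal L\Phi)=0$, gives $\mu(\Phi)\le\kappa^{-1}CL^{-1/2}\le CL^{3/2}$. By Markov, $\mu(\Phi\ge L^{3/2+\delta/4})\to0$.

**Step 10.3: size of $\Phi$ from the top.** Let $M$ be the martingale part of $\Phi(\eta_t^\wedge)$. Solve (16) by variation of constants and drop the nonnegative terms with $u_{x-1}u_{x+1}$ (and, if $c'<0$, also the $v$-terms):
$$\Phi(\eta_t^\wedge)\ge e^{-\kappa t}\Phi(\wedge)-c'_+\int_0^te^{-\kappa(t-s)}\sum_{x\text{ even}}g_xv_x(\eta_s^\wedge)\,ds+\int_0^te^{-\kappa(t-s)}\,dM_s .$$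
Let $t=(1-\delta)\frac{L^2\log L}{\pi^2}$.

- First term: $\kappa\le\frac{\pi^2}{2L^2}$ and $\Phi(\wedge)\ge C^{-1}L^2$, so it is at least $C^{-1}L^{2-(1-\delta)/2}=C^{-1}L^{3/2+\delta/2}$.
- Second term: $v_x$ is decreasing, so $P_s^\wedge(v_x)\le\mu(v_x)$, and its mean absolute value is at most $\kappa^{-1}CL^{-1/2}\le CL^{3/2}$.
- Third term: each site rings at rate $1$ and moves by at most $2$, so $d\langle M\rangle_s\le4\sum_xg_x^2\,ds=2L\,ds$, and the variance is at most $2L\int_0^\infty e^{-2\kappa s}\,ds=L/\kappa\le CL^3$.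

By Markov and Chebyshev, with probability $1-o(1)$ the second and third terms are each at most $L^{3/2+\delta/4}$ in absolute value. So $P_t^\wedge(\Phi\ge L^{3/2+\delta/4})\to1$.

**Step 10.4: conclusion.** By Steps 10.2 and 10.3, $\|P_t^\wedge-\mu\|_{\rm TV}\to1$. Hence $T_{\rm mix}^{L,\lambda}(\varepsilon)\ge(1-\delta)\frac{L^2\log L}{\pi^2}$ for every $\varepsilon\in(0,1)$ and large $L$. Since $\delta$ is arbitrary, this and the upper bound of Section 9 prove Theorem B. $\blacksquare$
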